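# Resultant polytopes with more vertices than a partition sum allows

## Three theorems on the vertices of a resultant polytope

**Theorem 1.** The following statement is false: for every $d\ge 2$ and every $d$-dimensional resultant polytope $N(R)$,
$$f_0(d)\;\le\;3\cdot\sum_{\|S\|=d-1}\ \prod_{i\in S}\tilde f_0(i), \tag{1}$$
where $S$ runs over all multisets with elements in $\{1,\dots,d-1\}$, $\|S\|:=\sum_{i\in S}i$, $f_0(d)$ is the number of vertices of $N(R)$, and $\tilde f_0(i)$ is the maximum number of vertices of an $i$-dimensional resultant polytope. In fact (1) fails for some $d\le 9$.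

The statement refuted here is a conjecture from the talk "Combinatorics of 4-dimensional Resultant Polytopes" (https://vissarion.github.io/talks/issac13_slides.pdf). Theorem 1 comes from an explicit family of resultants, whose vertices are counted by a combinatorial quantity. A family $U$ of subsets of $[n]=\{1,\dots,n\}$ is a *positive threshold family* if
$$U=\{J\subseteq[n]:u(J)>\theta\},\qquad u(J):=\sum_{i\in J}u_i,$$
for some reals $u_1,\dots,u_n>0$ and some $\theta\in\mathbb R$ different from all $2^n$ subset sums $u(J)$. Let $T(n)$ be the number of positive threshold families on $[n]$.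

**Theorem 2.** For $n\ge 1$ let $A_0=\{0,e_1+\dots+e_n\}$ and $A_i=\{0,e_i,2e_i\}$ for $1\le i\le n$. Then $N(R)$ has dimension exactly $n+1$ and exactly $T(n)$ vertices. Hence $\tilde f_0(n+1)\ge T(n)$.

**Theorem 3.**
(a) (Conditional.) If $\tilde f_0(2)\le 3$, $\tilde f_0(3)\le 6$ and $\tilde f_0(4)\le 37$, then (1) fails for $d=5$ or $d=6$.
(b) Let $N(R)$ have dimension $d\ge1$. There is $I\subseteq\{0,\dots,n\}$ with $d=1+\sum_{i\in I}(|A_i|-2)$ and
$$f_0(N(R))\le 2\sum_{j=0}^{d-1}\binom{N-1}{j},\qquad N=\prod_{i\in I}\binom{|A_i|}{2}\le 3^{d-1}. \tag{2}$$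
Hence $\tilde f_0(d)\le 2\cdot 3^{(d-1)^2}$, with equality for $d=1$. Moreover $\tilde f_0(d)\ge 3\cdot 2^{(d-2)(d-3)/2}$ for $d\ge 2$, and, using a cited theorem of Zuev, $\tilde f_0(d)\ge 2^{(1-o(1))d^2}$. In particular $\log_2\tilde f_0(d)=\Theta(d^2)$.
(c) Inequality (1) fails for infinitely many $d$.

About the hypotheses of (a): the values $\tilde f_0(2)=3$ and $\tilde f_0(3)=6$ are due to B. Sturmfels (*On the Newton polytope of the resultant*, J. Algebraic Combin. 3 (1994)). In dimension 4, A. Dickenstein, I. Emiris and V. Fisikopoulos (*Combinatorics of 4-dimensional resultant polytopes*, ISSAC 2013) exhibit 22 vertices; what they prove, quoted from memory and not reproved here, is $22\le\tilde f_0(4)\le 28$. Any upper bound up to $37$ is enough for (a), and nothing except the conclusion of (a) depends on these three bounds.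

## From supports to the partition sum

**Definition (resultant).** Let $A_0,\dots,A_n\subset\mathbb Z^n$ be finite non-empty sets. They are the supports of $n+1$ Laurent polynomials $f_i=\sum_{a\in A_i}c_{i,a}x^a$ in $n$ variables with symbolic coefficients. Let $m=\sum_i|A_i|$, and let $Z\subset\mathbb C^m$ be the set of coefficient vectors for which the $f_i$ have a common root in $(\mathbb C^*)^n$. If the Zariski closure $\bar Z$ is a hypersurface, the resultant $R$ is the irreducible integer polynomial, unique up to sign, that defines it. Otherwise $R=1$.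

**Definition (resultant polytope).** $N(R)$ is the Newton polytope of $R$, the convex hull of the exponents of $R$ in $\mathbb R^m$. Its dimension is that of its affine hull. $\tilde f_0(i)$ is the maximum number of vertices over all $n$ and all supports for which $\dim N(R)=i$. (Until Theorem 3(b) is proved, read it as a supremum that might be infinite.)

For $n=1$ and $A_0=A_1=\{0,1\}$ the resultant is $R=c_{00}c_{11}-c_{01}c_{10}$ and $N(R)$ is a segment. For $A_0=\{0\}$, $A_1=\{0,1\}$ a common root forces $c_{00}=0$, so $R=c_{00}$ and $N(R)$ is a point. For $A_0=A_1=\{0\}$ both coefficients must vanish, so $\bar Z$ has codimension 2 and $R=1$. A one-dimensional polytope has two vertices, so $\tilde f_0(1)=2$.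

The sum in (1) is over the partitions of $d-1$. For $d=4$ the multisets are $\{3\},\{2,1\},\{1,1,1\}$, and the right side is $3\big(\tilde f_0(3)+\tilde f_0(2)\tilde f_0(1)+\tilde f_0(1)^3\big)$. So (1) bounds the vertex count in dimension $d$ by the vertex counts in lower dimensions.

We use the following standard facts. Let $F=\sum_\alpha r_\alpha z^\alpha$ be a nonzero Laurent polynomial in $m$ variables. For $w\in\mathbb R^m$ put $h_F(w)=\max_{\alpha\in\mathrm{supp}F}\langle w,\alpha\rangle$, and let $\mathrm{init}_wF$ be the sum of the terms of $F$ attaining this maximum.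

**Fact A.** $h_F$ is convex and piecewise linear. If $h_F$ is linear near $w$, then the maximum is attained at a single point, which is a vertex of $N(F)$ and is the gradient of $h_F$ at $w$. Each vertex $\alpha$ is the gradient of $h_F$ on a non-empty open set, the interior of its normal cone. The normal cone of an edge has dimension $m-1$.

**Fact B.** $N(FG)=N(F)+N(G)$ (Minkowski sum). In particular $N(F^e)=e\,N(F)$.

**Fact C.** If $c_j(t)t^{-w_j}\to\gamma_j\in\mathbb C^*$ as $t\to+\infty$ for all $j$, then $t^{-h_F(w)}F(c(t))\to\mathrm{init}_wF(\gamma)$. Indeed the $\alpha$-term of the left side is $r_\alpha\prod_j(c_jt^{-w_j})^{\alpha_j}\cdot t^{\langle w,\alpha\rangle-h_F(w)}$.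

**Fact D.** The Laurent polynomial ring over $\mathbb C$ is a UFD, and its units are the monomials times nonzero constants.

**Lemma 4.** $\bar Z$ is irreducible. If $\bar Z$ is a hypersurface, then $R$ is irreducible over $\mathbb C$.

*Proof.* Let $W\subset(\mathbb C^*)^n\times\mathbb C^m$ be the incidence variety of pairs (root, coefficients). Fix $b_i\in A_i$. The equation $f_i(x)=0$ can be solved for one coefficient, $c_{i,b_i}=-x^{-b_i}\sum_{a\ne b_i}c_{i,a}x^a$, so $W\cong(\mathbb C^*)^n\times\mathbb C^{m-n-1}$ is irreducible. Hence so is the closure $\bar Z$ of its image. Now let $\bar Z=V(R)$ be a hypersurface. $R$ is irreducible over $\mathbb Q$, hence squarefree over $\mathbb C$ (characteristic 0). Since $V(R)$ is irreducible, $R$ has only one prime factor over $\mathbb C$. $\blacksquare$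

## Small dimensions, one variable, and an exponential ceiling

**The smallest quadratic case.** Take $n=1$, $f_0=b_0+b_1x$, $f_1=c_0+c_1x+c_2x^2$. Substituting $x=-b_0/b_1$ gives
$$R=c_0b_1^2-c_1b_0b_1+c_2b_0^2 .$$
Each of the three monomials contains a $c_j$ the others do not, so $N(R)$ is a triangle: dimension 2, three vertices, and $\tilde f_0(2)\ge3$.

**Testing (1) directly for $d\le4$.** The first thing to do is to compare the two sides in low dimension. For $d=2$ the right side is $3\cdot2=6$. For $d=3$ it is $3(\tilde f_0(2)+4)\ge 21$. For $d=4$ it is at least $3(6+3\cdot 2+8)=60$, using $\tilde f_0(3)\ge6$, which Theorem 2 will give with $n=2$. Against this, the hypotheses of Theorem 3(a) allow at most $3$, $6$ and $37$ vertices. Under those bounds there is no violation for $d\le4$. A counterexample needs growth.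

**Testing the one-variable family.** The natural infinite family is the classical resultant of $f=\sum_{i=0}^ac_ix^i$ and $g=\sum_{j=0}^bc'_jx^j$ with $a,b\ge1$, that is, $R=c_a^b\,{c'_b}^a\prod_{i,j}(\xi_i-\eta_j)$, where $\xi_i,\eta_j$ are the roots. By the formula in Theorem 3(b) (with $I=\{0,1\}$; see the dimension step there) $d=a+b-1$. Let us bound its number of vertices. Give the coefficients orders $t^{\omega_i}$, $t^{\omega'_j}$. Let $\hat\omega$ be the least concave function on $[0,a]$ above the points $(i,\omega_i)$. By the Newton polygon, the roots of $f$ have orders $p_i=\hat\omega_{i-1}-\hat\omega_i$, $p_1\le\dots\le p_a$; similarly the roots of $g$ have orders $q_1\le\dots\le q_b$. For generic weights no $p_i$ equals a $q_j$, and with $n_i=\#\{j:q_j<p_i\}$, $n'_j=\#\{i:p_i<q_j\}$,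
$$h_R=b\,\omega_a+a\,\omega'_b+\sum_{i,j}\max(p_i,q_j)=b\,\omega_a+a\,\omega'_b+\sum_in_ip_i+\sum_jn'_jq_j .$$
Between consecutive vertices $r<s$ of the polygon the $p_i$ are equal, so $n_i$ is constant there, and $\sum_{i=r+1}^sp_i=\omega_r-\omega_s=\sum_{i=r+1}^s(\omega_{i-1}-\omega_i)$. So we may replace every $p_i$ by $\omega_{i-1}-\omega_i$, and likewise every $q_j$. The resulting linear function depends only on the sequence $0\le n_1\le\dots\le n_a\le b$, that is, on how two sorted lists interleave. Hence there are at most $\binom{a+b}{a}\le 2^{d+1}$ vertices.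

This never violates (1). For $d=2$ we have $\binom31=3\le6$. For $d\ge3$ the multisets $\{1,\dots,1\}$ and $\{2,1,\dots,1\}$ alone make the right side at least $3\cdot2^{d-1}+3\cdot3\cdot2^{d-3}=21\cdot 2^{d-3}>16\cdot 2^{d-3}=2^{d+1}$. The family stops being useful because two sorted lists interleave in only exponentially many ways. Exponential growth is exactly what (1) tolerates:

**Lemma 5.** Let $K\ge3$, $D\ge2$, and let $C_j$ be the $j$-th Catalan number. Suppose $\tilde f_0(i)\le K^iC_{i-1}$ for $1\le i<D$. If (1) holds for all $D\le d\le D'$, then $\tilde f_0(d)\le K^dC_{d-1}$ for all $d\le D'$.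

*Proof.* The sum in (1) is awkward because it runs over partitions. We enlarge it to a sum over compositions (ordered sequences of positive integers), where the Catalan recursion solves it exactly.

Let $g(y)=\sum_{d\ge1}C_{d-1}y^d$. The Catalan recursion says $g=y+g^2$, i.e. $g=y/(1-g)$. Put $\eta(d)=K^dC_{d-1}$ and $H(x)=\sum_{d\ge1}\eta(d)x^d=g(Kx)$. Then $H=Kx/(1-H)=Kx\sum_{k\ge0}H^k$, and comparing coefficients of $x^d$,
$$\eta(d)=K\sum_{(i_1,i_2,\dots)}\ \prod_j\eta(i_j)\qquad\text{(sum over all compositions of }d-1). \tag{3}$$
Now let $D\le d\le D'$ and suppose $\tilde f_0(i)\le\eta(i)$ for all $i<d$. Writing a multiset in increasing order makes it a composition, and different multisets give different compositions. All terms are positive, so (1) and (3) give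
$$\tilde f_0(d)\le3\sum_{\|S\|=d-1}\prod_{i\in S}\tilde f_0(i)\le 3\sum_{\text{compositions of }d-1}\ \prod_j\eta(i_j)=\frac3K\,\eta(d)\le\eta(d).$$
In particular $\tilde f_0(d)$ is finite. Induction on $d$ finishes the proof. $\blacksquare$

Since $C_{d-1}\le 4^{d-1}$, the lemma bounds $\tilde f_0(d)$ by an exponential. To refute (1) we need resultants with more than exponentially many vertices. Interleaving compares $a+b$ numbers with one another. If instead one number $\theta$ is compared with *all subset sums* of $n$ free numbers, the $n+1$ parameters produce $2^{\Theta(n^2)}$ patterns. We first count the patterns, then build a resultant that sees them.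

## Counting positive threshold families

On $[1]$ the positive threshold families are $\emptyset$, $\{\{1\}\}$ and $2^{[1]}$, so $T(1)=3$. Positive threshold families are closed under passing to supersets, but not conversely: on $[4]$ the sets containing $\{1,2\}$ or $\{3,4\}$ do not form one. Indeed $u_1+u_2>\theta$ and $u_3+u_4>\theta$ would give $(u_1+u_3)+(u_2+u_4)>2\theta$, although neither $\{1,3\}$ nor $\{2,4\}$ is in the family.

**Lemma 6.** $T(1)=3$ and $T(n+1)\ge(1+2^{n-1})\,T(n)$ for $n\ge1$.

*Proof.* The purpose is to count the extensions of a given family $U$ on $[n]$ to $[n+1]$, and then average over $U$.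

*Extensions of one $U$.* Choose $(u,\theta)$ defining $U$. A small perturbation of $u$ does not change $U$, so we may assume that all $2^n$ subset sums are distinct. Let $s_1>s_2>\dots>s_k$ be the sums of the $k=2^n-|U|$ non-members; all are $<\theta$. For $u_{n+1}>0$ such that no subset sum on $[n+1]$ equals $\theta$, let $U'=\{J\subseteq[n+1]:u(J)>\theta\}$. Then $U'\cap2^{[n]}=U$, and
$$\{J\subseteq[n]:J\cup\{n+1\}\in U'\}=\{J\subseteq[n]:u(J)>\theta-u_{n+1}\}.$$
The number $\theta-u_{n+1}$ can be placed anywhere below $\theta$: in $(s_1,\theta)$, between $s_{r+1}$ and $s_r$, or below $s_k$. So the right side can be $U$ together with the $r$ non-members of largest sum, for each $r=0,1,\dots,k$. This gives $1+2^n-|U|$ distinct families $U'$ that restrict to $U$. Families restricting to different $U$ are different, so $T(n+1)\ge\sum_U(1+2^n-|U|)$.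

*The average of $|U|$.* Let $U^*=\{J:[n]\setminus J\notin U\}$. Since $u([n]\setminus J)<\theta$ means $u(J)>u([n])-\theta$, $U^*$ is the positive threshold family with weights $u$ and threshold $u([n])-\theta$. Moreover $U^{**}=U$ and $|U^*|=2^n-|U|$. Hence $\sum_U|U|=2^{n-1}T(n)$, and
$$T(n+1)\ge(1+2^n)T(n)-2^{n-1}T(n)=(1+2^{n-1})T(n).\qquad\blacksquare$$

For $n=1$ the three families have $3$, $2$ and $1$ extensions, in total $6$. Iterating the lemma,
$$T(2)\ge6,\quad T(3)\ge18,\quad T(4)\ge90,\quad T(5)\ge810,\quad T(6)\ge13770,\quad T(7)\ge454410,\quad T(8)\ge65\cdot454410=29\,536\,650,$$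
and in general
$$T(n)\ge3\prod_{j=1}^{n-1}(1+2^{j-1})\ge3\cdot2^{(n-1)(n-2)/2}. \tag{4}$$

## Quadratics against one monomial: proof of Theorem 2

We look for a system whose elimination compares one quantity with $2^n$ products. Give each variable its own quadratic, so that $x_i$ has two possible values, and let $f_0$ test the product $x_1\cdots x_n$:
$$f_0=b_0+b_1x_1\cdots x_n,\qquad f_i=c_{i0}+c_{i1}x_i+c_{i2}x_i^2\quad(1\le i\le n).$$
There are $m=3n+2$ coefficients. Let $\xi_i^+,\xi_i^-$ be the roots of $f_i$, and put
$$P=\prod_{J\subseteq[n]}\Big(b_0+b_1\prod_{i\in J}\xi_i^+\prod_{i\notin J}\xi_i^-\Big).$$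
For each $i$, $P$ is symmetric in $\xi_i^+,\xi_i^-$, hence a polynomial in $\xi_i^++\xi_i^-=-c_{i1}/c_{i2}$ and $\xi_i^+\xi_i^-=c_{i0}/c_{i2}$. So $P$ is a Laurent polynomial in the coefficients.

**The case $n=2$ by hand.** Write $s,p$ for the sum and product of the roots of $f_1$, and $t,q$ for those of $f_2$. The elementary symmetric functions of the four products $\xi_1^\pm\xi_2^\pm$ are $st$, $qs^2+pt^2-2pq$, $pq\,st$ and $p^2q^2$. So
$$P=b_0^4+b_0^3b_1\,st+b_0^2b_1^2\,(qs^2+pt^2-2pq)+b_0b_1^3\,pqst+b_1^4\,p^2q^2 .$$
The exponent of $b_0^2b_1^2pq$ is the midpoint of those of $b_0^4$ and $b_1^4p^2q^2$, so it is not a vertex. The proof below shows that the other six monomials are vertices, corresponding to the six positive threshold families on $[2]$: $b_0^4\leftrightarrow\emptyset$, $b_0^3b_1st\leftrightarrow\{12\}$, $b_0^2b_1^2qs^2\leftrightarrow\{1,12\}$, $b_0^2b_1^2pt^2\leftrightarrow\{2,12\}$, $b_0b_1^3pqst\leftrightarrow\{1,2,12\}$, $b_1^4p^2q^2\leftrightarrow 2^{[2]}$ (here $12$ stands for the set $\{1,2\}$, and so on).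

**Step 1: $N(P)$ and $N(R)$ have the same dimension and number of vertices.** This step lets us replace $R$, for which we have no formula, by the product $P$.

Consider the part of the incidence variety $W$ where all coefficients are nonzero. It is open, and it is non-empty: take $x=(1,\dots,1)$, $f_0=1-x_1\cdots x_n$, $f_i=(1-x_i)^2$. As $W$ is irreducible, this part is dense in $W$, so $Z\cap(\mathbb C^*)^m$ is non-empty and dense in $\bar Z$. If all coefficients are nonzero, each $f_i$ with $i\ge 1$ has two nonzero roots (with multiplicity), and a common root in the torus exists iff some factor of $P$ vanishes. So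
$$Z\cap(\mathbb C^*)^m=\{P=0\}\cap(\mathbb C^*)^m ,$$
which is closed in $(\mathbb C^*)^m$. Also $P\not\equiv0$, since it contains $b_0^{2^n}$ with coefficient 1. Being closed in the torus and dense in $\bar Z$, $Z\cap(\mathbb C^*)^m$ equals $\bar Z\cap(\mathbb C^*)^m$. So $\bar Z$ is the closure of a non-empty hypersurface of the torus. Hence $\bar Z=V(R)$ is a hypersurface, and
$$V(R)\cap(\mathbb C^*)^m=\{P=0\}\cap(\mathbb C^*)^m\ne\emptyset .$$
By Lemma 4, $R$ is irreducible over $\mathbb C$. It has a zero in the torus, so it is not a unit of the Laurent ring and is prime there. If $Q$ is a prime factor of $P$ in that ring, then $R$ vanishes on the zero set of $Q$ in the torus. By the Nullstellensatz $Q$ divides $R$, so $Q$ is $R$ up to a unit. Thus $P=(\text{unit})\cdot R^e$, with $e\ge1$ because $P$ has a zero in the torus. By Facts B and D, $N(P)$ is a translate of $e\,N(R)$.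

**Step 2: the support function of $P$.** This step computes $h=h_P$ on a dense open set from the sizes of the roots.

Let $w=(\beta_0,\beta_1;\omega_{i0},\omega_{i1},\omega_{i2})\in\mathbb R^m$ with $2\omega_{i1}\ne\omega_{i0}+\omega_{i2}$ for all $i$. Call $i$ *concave* if $2\omega_{i1}>\omega_{i0}+\omega_{i2}$. Define

- if $i$ is concave: $p_i^+=\omega_{i1}-\omega_{i2}$ and $p_i^-=\omega_{i0}-\omega_{i1}$, so that $p_i^+>p_i^-$;
- otherwise: $p_i^+=p_i^-=(\omega_{i0}-\omega_{i2})/2$.

Put $p_J=\sum_{i\in J}p_i^++\sum_{i\notin J}p_i^-$. Let $G$ be the set of such $w$ with also $\beta_0\ne\beta_1+p_J$ for all $J$. For each concavity pattern, $p_J$ is a linear function, so $G$ is open and its complement lies in finitely many hyperplanes. So $G$ is open and dense.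

Let $w\in G$ and substitute $b_j=\gamma_jt^{\beta_j}$, $c_{ij}=\gamma_{ij}t^{\omega_{ij}}$ with generic $\gamma\in(\mathbb C^*)^m$ and $t\to+\infty$. We claim that, after labelling the roots suitably, $\xi_i^\pm t^{-p_i^\pm}$ has a nonzero limit.

Suppose first that $i$ is concave. Put $x_i=t^{p_i^+}y$ in $f_i$. The terms become $\gamma_{i2}t^{2\omega_{i1}-\omega_{i2}}y^2$, $\gamma_{i1}t^{2\omega_{i1}-\omega_{i2}}y$ and $\gamma_{i0}t^{\omega_{i0}}$ with $\omega_{i0}<2\omega_{i1}-\omega_{i2}$. Dividing by $t^{2\omega_{i1}-\omega_{i2}}$ gives $\gamma_{i2}y^2+\gamma_{i1}y+o(1)$, so one root has $y\to-\gamma_{i1}/\gamma_{i2}$. This is $\xi_i^+$. The other is $\xi_i^-=c_{i0}/(c_{i2}\xi_i^+)$, and $\xi_i^-t^{-(\omega_{i0}-\omega_{i1})}\to-\gamma_{i0}/\gamma_{i1}$.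

If $i$ is not concave, put $x_i=t^{(\omega_{i0}-\omega_{i2})/2}y$. The quadratic and constant terms have order $t^{\omega_{i0}}$, and the linear term has order $t^{\omega_{i1}+(\omega_{i0}-\omega_{i2})/2}$, which is smaller. So $y$ tends to the two square roots of $-\gamma_{i0}/\gamma_{i2}$.

Hence the $J$-th factor of $P$ is a sum of two terms of exact orders $t^{\beta_0}$ and $t^{\beta_1+p_J}$, which differ, and it has exact order $t^{\max(\beta_0,\beta_1+p_J)}$. On the other hand, by Fact C, $P=t^{h(w)}(\mathrm{init}_wP(\gamma)+o(1))$, and $\mathrm{init}_wP(\gamma)\ne0$ for generic $\gamma$. Comparing,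
$$h(w)=\sum_{J\subseteq[n]}\max\big(\beta_0,\ \beta_1+p_J(w)\big),\qquad w\in G. \tag{5}$$

**Step 3: the gradients of $h$.** This step turns (5) into a list of vertices indexed by threshold families.

By (5), $h$ is linear near every point of $G$, so its gradient there is a vertex of $N(P)$ (Fact A). Conversely each vertex is the gradient on a non-empty open set, which meets the dense set $G$. So the vertices are exactly the gradients at points of $G$.

For $w\in G$ let $U=\{J:\beta_1+p_J>\beta_0\}$ and $\deg_i=\#\{J\in U:i\in J\}$. Then $h=(2^n-|U|)\beta_0+|U|\beta_1+\sum_{J\in U}p_J$ near $w$. For concave $i$, the sum $\sum_{J\in U}p_J$ contains $\deg_i\,(\omega_{i1}-\omega_{i2})+(|U|-\deg_i)(\omega_{i0}-\omega_{i1})$. So the gradient $\alpha(U)$ has coordinates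
$$\partial_{\beta_0}=2^n-|U|,\quad\partial_{\beta_1}=|U|,\quad\partial_{\omega_{i0}}=|U|-\deg_i,\quad\partial_{\omega_{i1}}=2\deg_i-|U|,\quad\partial_{\omega_{i2}}=-\deg_i. \tag{6}$$
If $i$ is not concave, the true derivatives are $|U|/2$, $0$, $-|U|/2$. But then $p_i^+=p_i^-$, so membership of $J$ in $U$ does not depend on whether $i\in J$, and $\deg_i=|U|/2$. So (6) still holds. The non-concave directions produce no further vertices.

Next we identify the families $U$. With $u_i=p_i^+-p_i^-\ge0$ we have $p_J=u(J)+\sum_ip_i^-$, so $U=\{J:u(J)>\theta\}$ with $\theta=\beta_0-\beta_1-\sum_ip_i^-$, and $\theta$ is not a subset sum because $w\in G$. Raising those $u_i$ that are $0$ by a sufficiently small amount does not change $U$, so $U$ is a positive threshold family. Conversely, let $(u,\theta)$ define a positive threshold family. Take $\beta_0=\theta$, $\beta_1=0$, $\omega_{i0}=\omega_{i1}=0$, $\omega_{i2}=-u_i$. Every $i$ is concave, $p_i^+=u_i$, $p_i^-=0$, the point lies in $G$, and its family is the given one. So the vertices of $N(P)$ are exactly the points $\alpha(U)$,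 with $U$ a positive threshold family.

**Step 4: different families give different vertices (Chow's argument).** Suppose $\alpha(U)=\alpha(U')$ with $U=\{u(J)>\theta\}$. By (6), $|U|=|U'|$ and all degrees agree. Since $\sum_{J\in U'}(u(J)-\theta)=\sum_iu_i\deg_i(U')-\theta|U'|$, we get
$$\sum_{J\in U}(u(J)-\theta)=\sum_{J\in U'}(u(J)-\theta).$$
The numbers $u(J)-\theta$ are all nonzero, and positive exactly for $J\in U$. So among all families $U$ is the unique maximizer of this sum, and $U'=U$. Hence there are exactly $T(n)$ vertices.

**Step 5: the dimension.** By (6), $\alpha(U)$ is an injective affine function of $(|U|;\deg_1,\dots,\deg_n)\in\mathbb R^{n+1}$, so $\dim N(R)\le n+1$. The families $\emptyset$, $2^{[n]}$ and $\{J:i\in J\}$ (weight $1$ on $i$, tiny weights elsewhere, $\theta=\frac12$) are positive threshold families, and their vectors are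
$$0,\qquad 2^{n-1}(2;1,\dots,1),\qquad 2^{n-2}\big((2;1,\dots,1)+(0;e_i)\big).$$
These span $\mathbb R^{n+1}$, and $0$ is among them, so their affine hull is $\mathbb R^{n+1}$. Hence $\dim N(R)=n+1$. This proves Theorem 2. $\blacksquare$

## The collision at dimension nine: proof of Theorem 1

Suppose (1) held for all $2\le d\le9$. Since $\tilde f_0(1)=2\le3=3^1C_0$, Lemma 5 applies with $K=3$, $D=2$, $D'=9$. Compare its conclusion with the lower bound $\tilde f_0(d)\ge T(d-1)$ from Theorem 2 and Lemma 6:

| $d$ | lower bound for $T(d-1)$ | $3^dC_{d-1}$ |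
|---|---|---|
| 6 | 810 | 30 618 |
| 7 | 13 770 | 288 684 |
| 8 | 454 410 | 2 814 669 |
| 9 | 29 536 650 | 28 146 690 |

At $d=9$ we would have $29\,536\,650\le T(8)\le\tilde f_0(9)\le3^9C_8=19683\cdot1430=28\,146\,690$, a contradiction. So (1) fails for some $d\le9$. $\blacksquare$

The argument does not say which $d\le 9$ it is.

## Dimension five or six: proof of Theorem 3(a)

Lemma 5 is wasteful in two ways: it replaces partitions by compositions, and it starts from $\tilde f_0(1)\le 3$ only. With the bounds on $\tilde f_0(2),\tilde f_0(3),\tilde f_0(4)$ assumed in (a), we can evaluate (1) directly. On the other side we improve $T(4)\ge90$.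

**Step 1: $T(4)\ge150$.** We list families on $\{1,2,3,4\}$ that depend on all four elements. The symbol $[u_1,u_2,u_3,u_4;q]$ means $\{J:u(J)\ge q\}$, i.e. $\theta=q-\frac12$. A family closed under supersets is determined by its minimal sets, and it depends exactly on the elements occurring in them. The last column counts the images under permutations of $\{1,2,3,4\}$.

| family | minimal sets | their sizes | images |
|---|---|---|---|
| $[1,1,1,1;1]$ | all 1-sets | 1,1,1,1 | 1 |
| $[1,1,1,1;2]$ | all 2-sets | 2,2,2,2,2,2 | 1 |
| $[1,1,1,1;3]$ | all 3-sets | 3,3,3,3 | 1 |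
| $[1,1,1,1;4]$ | 1234 | 4 | 1 |
| $[2,1,1,1;2]$ | 1, 23, 24, 34 | 1,2,2,2 | 4 |
| $[2,1,1,1;3]$ | 12, 13, 14, 234 | 2,2,2,3 | 4 |
| $[2,1,1,1;4]$ | 123, 124, 134 | 3,3,3 | 4 |
| $[3,1,1,1;3]$ | 1, 234 | 1,3 | 4 |
| $[3,1,1,1;4]$ | 12, 13, 14 | 2,2,2 | 4 |
| $[2,2,1,1;2]$ | 1, 2, 34 | 1,1,2 | 6 |
| $[2,2,1,1;3]$ | 12, 13, 14, 23, 24 | 2,2,2,2,2 | 6 |
| $[2,2,1,1;4]$ | 12, 134, 234 | 2,3,3 | 6 |
| $[2,2,1,1;5]$ | 123, 124 | 3,3 | 6 |
| $[3,2,1,1;3]$ | 1, 23, 24 | 1,2,2 | 12 |
| $[3,2,1,1;5]$ | 12, 134 | 2,3 | 12 |
| $[3,2,2,1;4]$ | 12, 13, 14, 23 | 2,2,2,2 | 12 |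
| $[3,2,2,1;5]$ | 12, 13, 234 | 2,2,3 | 12 |

The size multisets are pairwise different, so families from different rows are different. The total is $4+12+8+24+24+24=96$.

On exactly three elements there are at least $9$: $[1,1,1;q]$ for $q=1,2,3$, and the three images of each of $[2,1,1;2]$ (minimal sets 1, 23) and $[2,1,1;3]$ (minimal sets 12, 13). On exactly two elements there are at least $2$, namely $[1,1;1]$ and $[1,1;2]$; on exactly one element there is $1$; and there are $2$ constant families. A family on fewer elements becomes a positive threshold family on $[4]$ by giving the other elements tiny positive weights. Choosing which elements occur,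
$$T(4)\ge2+4\cdot1+6\cdot2+4\cdot9+96=150 .$$
By Lemma 6 and Theorem 2, $\tilde f_0(6)\ge T(5)\ge(1+2^3)\cdot150=1350$.

**Step 2: evaluating (1) at $d=5$ and $d=6$.** Put $x=\tilde f_0(4)\le37$; recall $\tilde f_0(1)=2$, $\tilde f_0(2)\le3$, $\tilde f_0(3)\le6$. The partitions of $4$ are $4$, $3{+}1$, $2{+}2$, $2{+}1{+}1$, $1{+}1{+}1{+}1$. If (1) holds for $d=5$, then
$$\tilde f_0(5)\le3(x+6\cdot2+3\cdot3+3\cdot4+16)=3x+147 .$$
The partitions of $5$ are $5$, $4{+}1$, $3{+}2$, $3{+}1{+}1$, $2{+}2{+}1$, $2{+}1{+}1{+}1$, $1{+}\dots{+}1$. If (1) also holds for $d=6$, then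
$$\tilde f_0(6)\le3\big((3x+147)+2x+6\cdot3+6\cdot4+9\cdot2+3\cdot8+32\big)=15x+789\le15\cdot37+789=1344<1350,$$
a contradiction. So (1) fails for $d=5$ or for $d=6$. (With $x\le28$ the two bounds are $231$ and $1209$.) $\blacksquare$

## Edge directions and a hyperplane arrangement: proof of Theorem 3(b)

For the upper bound we count the vertices of an arbitrary resultant polytope as connected components of the complement of a set $T$ of weight vectors, and show that $T$ lies in few hyperplanes.

Let $\dim N(R)=d\ge1$, $k_i=|A_i|$, $m=\sum_ik_i$, $h=h_R$. Then $R\neq1$ has at least two terms, $V(R)=\bar Z$ is irreducible, and $R$ is irreducible over $\mathbb C$ (Lemma 4). $V(R)$ is not contained in the union of the coordinate hyperplanes: otherwise it would equal one of them and $R$ would be a monomial. So $V(R)\cap(\mathbb C^*)^m$ is dense in $V(R)$. Let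
$$T=\{w\in\mathbb R^m:\mathrm{init}_wR\text{ is not a monomial}\}.$$
$T$ is the union of the normal cones of the edges of $N(R)$, each of dimension $m-1$. The components of $\mathbb R^m\setminus T$ are the interiors of the normal cones of the vertices, one for each vertex.

**Step 1: describing $T$ without $R$.** We show $T=S$, where $S$ is the set of $w$ for which there is $p\in\mathbb R^n$ such that for every $i$ the maximum $\max_{a\in A_i}(w_{i,a}+\langle a,p\rangle)$ is attained at least twice.

*$S\subseteq T$.* Let $p$ be as in the definition of $S$, $\mu_i$ the $i$-th maximum, $B_i\subseteq A_i$ the set of maximizers, $|B_i|\ge2$. Choose $\gamma\in(\mathbb C^*)^m$ with $\sum_{a\in B_i}\gamma_{i,a}=0$ for all $i$, and fix $b_i\in B_i$. For $s>0$ put $c_{i,a}=\gamma_{i,a}e^{sw_{i,a}}$ for $a\ne b_i$, and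
$$c_{i,b_i}=e^{sw_{i,b_i}}\Big(\gamma_{i,b_i}-\sum_{a\notin B_i}\gamma_{i,a}e^{s(w_{i,a}+\langle a,p\rangle-\mu_i)}\Big).$$
At $x=(e^{sp_1},\dots,e^{sp_n})$ the terms with $a\in B_i$ contribute $e^{s\mu_i}\sum_{a\in B_i}\gamma_{i,a}=0$, and the correction in $c_{i,b_i}$ cancels the terms with $a\notin B_i$. So $x$ is a common root and $R(c)=0$. All exponents $w_{i,a}+\langle a,p\rangle-\mu_i$ with $a\notin B_i$ are negative, so $c_{i,a}e^{-sw_{i,a}}\to\gamma_{i,a}$. By Fact C with $t=e^s$, $0=e^{-sh(w)}R(c)\to\mathrm{init}_wR(\gamma)$. A monomial does not vanish in the torus, so $\mathrm{init}_wR$ is not a monomial.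

*$T\subseteq S$.* Let $w\in T$ and $g=\mathrm{init}_wR$. As $g$ is not a unit of the Laurent ring, it has a zero $\gamma\in(\mathbb C^*)^m$. The polynomials $R_s(z)=e^{-sh(w)}R(e^{sw_1}z_1,\dots,e^{sw_m}z_m)$ converge to $g$ locally uniformly as $s\to\infty$. Choose a complex line through $\gamma$ on which $g\not\equiv0$. By Hurwitz's theorem on this line, for all large $s$ there is a zero $z_s$ of $R_s$ with $z_s\to\gamma$. Then $c_s=(e^{sw_j}z_{s,j})_j$ lies in $V(R)\cap(\mathbb C^*)^m$ and $\frac1s\mathrm{Log}|c_s|\to w$, where $\mathrm{Log}|\cdot|$ is the coordinatewise logarithm of moduli.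

We want $c_s$ to have an actual common root. The set $Z$ is constructible (Chevalley) and dense in the irreducible variety $V(R)$, so it contains a non-empty Zariski open subset of $V(R)$, which is dense in $V(R)$ in the Euclidean topology. So we may move each $c_s$ inside $V(R)$, changing each coordinate by a factor between $\frac12$ and $\frac32$ in modulus, and assume $c_s\in Z$. This changes $\frac1s\mathrm{Log}|c_s|$ by $O(1/s)$. Let $x_s\in(\mathbb C^*)^n$ be a common root, and put $w_s=\frac1s\mathrm{Log}|c_s|\to w$, $p_s=\frac1s\mathrm{Log}|x_s|$.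

In $\sum_{a\in A_i}c_{i,a}x^a=0$ all terms are nonzero, so $k_i\ge2$. Let $a_i$ index a term of largest modulus. The other terms sum to minus this term, so some other $b_i$ has a term of modulus at least $1/k_i$ times the largest. Pass to a sequence $s\to\infty$ along which all $(a_i,b_i)$ are constant. Taking logarithms and dividing by $s$,
$$w_{s;i,a}+\langle a,p_s\rangle\le w_{s;i,a_i}+\langle a_i,p_s\rangle\le w_{s;i,b_i}+\langle b_i,p_s\rangle+\tfrac1s\log k_i\qquad(a\in A_i,\ 0\le i\le n).$$
Write this system as $Mw_s+Np_s\le\varepsilon_s$, with fixed matrices $M,N$ and $\varepsilon_s\to0$. We need a $p$ with $Mw+Np\le0$. (The $p_s$ may be unbounded, so we cannot simply take a limit.) If there were none, Farkas' lemma would give a row vector $y\ge0$ with $yN=0$ and $yMw>0$. But $yMw_s=y(Mw_s+Np_s)\le y\varepsilon_s\to0$, so $yMw\le0$, a contradiction. So some $p$ satisfies $w_{i,a}+\langle a,p\rangle\le w_{i,a_i}+\langle a_i,p\rangle\le w_{i,b_i}+\langle b_i,p\rangle$ for all $i$ and $a$. The maximum is attained at both $a_i$ and $b_i$, so $w\in S$.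

**Step 2: the edge directions.** This step puts $T$ into explicit hyperplanes and expresses $d$ through their normals.

For a tuple $Z=(\{a_i,b_i\})_{0\le i\le n}$ with $a_i\ne b_i$ in $A_i$ (from now on $Z$ denotes such tuples) put $v_i=a_i-b_i$ and $\operatorname{rank}Z=\operatorname{rank}(v_0,\dots,v_n)$. Let $S_Z$ be the set of $w$ for which some $p$ has all $n+1$ maxima attained at both $a_i$ and $b_i$. Then $S$ is the finite union of the $S_Z$. For $w\in S_Z$ we have $w_{i,a_i}-w_{i,b_i}=-\langle v_i,p\rangle$, so the vector $(w_{i,a_i}-w_{i,b_i})_i\in\mathbb R^{n+1}$ lies in the image of $p\mapsto(-\langle v_i,p\rangle)_i$, which has dimension $\operatorname{rank}Z$. So if $\operatorname{rank}Z<n$, then $S_Z$ lies in a subspace of codimension at least $2$. If $\operatorname{rank}Z=n$, let $\sum_i\lambda_iv_i=0$ be the linear relation, unique up to scale. Then the image is the orthogonal complement of $\lambda$, and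
$$S_Z\subseteq H_Z:=D_Z^\perp,\qquad D_Z=\sum_i\lambda_i(e_{i,a_i}-e_{i,b_i})\neq0 .$$

Let $C$ be the normal cone of an edge, a convex cone of dimension $m-1$ in $T=S$. It is covered by finitely many of the above subspaces, so its span is contained in one of them. This one cannot have codimension $\ge2$, so it is an $H_Z$ with $\operatorname{rank}Z=n$, and it equals the span of $C$, which is the orthogonal complement of the edge. Hence
$$T\subseteq\bigcup_{\operatorname{rank}Z=n}H_Z, \tag{7}$$
and each edge of $N(R)$ is parallel to some $D_Z$. In particular tuples of rank $n$ exist, since $d\ge1$, and all $k_i\ge2$.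

Conversely, let $\operatorname{rank}Z=n$. Let $w^0$ have entries $0$ at all $(i,a_i),(i,b_i)$ and $-1$ elsewhere; $w^0\in H_Z$. For $w\in H_Z$ near $w^0$ the system $\langle v_i,p\rangle=-(w_{i,a_i}-w_{i,b_i})$ is solvable, because its right side is orthogonal to $\lambda$, and the solution $p$ is small. Then $w_{i,a}+\langle a,p\rangle$ takes equal values near $0$ at $a_i,b_i$ and values near $-1$ elsewhere, so $w\in S_Z$. So $T$ contains a relatively open piece of $H_Z$. This piece is covered by the finitely many spans of normal cones of edges, so $H_Z$ is one of these spans, and $D_Z$ is parallel to an edge. The edge directions span the direction space of the affine hull of $N(R)$, so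
$$d=\dim\operatorname{span}\{D_Z:\operatorname{rank}Z=n\}. \tag{8}$$

As an example take the triangle $R=c_0b_1^2-c_1b_0b_1+c_2b_0^2$, and write $e_{b_0},e_{c_0},\dots$ for the unit vectors of the coefficients. Here $v_0=1$ for the pair $(1,0)$ in $A_0$. The pair $(1,0)$ in $A_1$ has $v_1=1$, $\lambda=(1,-1)$ and $D_Z=(e_{b_1}-e_{b_0})-(e_{c_1}-e_{c_0})$, the edge from $c_1b_0b_1$ to $c_0b_1^2$. The pair $(2,0)$ has $v_1=2$, $\lambda=(2,-1)$ and $D_Z=2(e_{b_1}-e_{b_0})-(e_{c_2}-e_{c_0})$, the edge from $c_2b_0^2$ to $c_0b_1^2$.

**Step 3: the dimension formula.** This step computes the dimension in (8) by describing the vectors $u$ orthogonal to all $D_Z$.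

Let $E_i=\{z\in\mathbb R^{A_i}:\sum_az_a=0\}$, $v(z)=\sum_az_a\,a\in\mathbb R^n$, and for $u\in\mathbb R^m$ and $z\in E_i$ let $u(z)=\sum_az_au_{i,a}$. For $z=(z_0,\dots,z_n)\in\prod_iE_i$ put $\mu_i(z)=(-1)^i\det\big(v(z_j)\big)_{j\ne i}$. By Cramer's rule
$$\sum_i\mu_i(z)\,v(z_i)=0. \tag{9}$$
Let $I=\{i:\mu_i\not\equiv0\}$. A tuple $Z$ gives the point $z_i=e_{a_i}-e_{b_i}$ with $v(z_i)=v_i$. If $\operatorname{rank}Z=n$, some $n\times n$ minor is nonzero, so $I\ne\emptyset$, and by (9) we may take $\lambda_i=\mu_i(z)$. So $D_Z$ is supported on the coordinates belonging to $I$.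

*The orthogonality condition.* A vector $u$ is orthogonal to all $D_Z$ iff $\Delta_u(z):=\sum_i\mu_i(z)u(z_i)$ vanishes at all tuples of difference vectors $e_a-e_b$; if the rank is $<n$, all $\mu_i$ vanish and there is nothing to check. $\Delta_u$ is linear in each $z_i$ separately, because $\mu_i$ does not involve $z_i$ and is linear in every other $z_j$. Difference vectors span $E_i$. So the condition is $\Delta_u\equiv0$.

*Solving $\Delta_u\equiv0$.* Fix $z$ with $\mu_i(z)\ne0$ for all $i\in I$, possible since a finite product of nonzero polynomials is nonzero. As $I\ne\emptyset$, the vectors $v(z_j)$ have rank $n$ and their only linear relation, up to scale, is $\mu(z)$. So the image of $q\mapsto(\langle q,v(z_j)\rangle)_j$ is the orthogonal complement of $\mu(z)$. Assume $\Delta_u\equiv0$. Then $(u(z_j))_j$ is orthogonal to $\mu(z)$, and there is $q\in\mathbb R^n$ with $u(z_j)=\langle q,v(z_j)\rangle$ for all $j$. Let $i\in I$, $y\in E_i$, and let $z'$ be $z$ with $z_i$ replaced by $y$. Using (9) at $z'$,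
$$0=\Delta_u(z')-\sum_j\mu_j(z')\langle q,v(z'_j)\rangle=\sum_j\mu_j(z')\big(u(z'_j)-\langle q,v(z'_j)\rangle\big)=\mu_i(z)\big(u(y)-\langle q,v(y)\rangle\big),$$
since the terms with $j\ne i$ vanish and $\mu_i(z')=\mu_i(z)$. So $u(y)=\langle q,v(y)\rangle$ for all $y\in E_i$, which means that $u_{i,a}-\langle q,a\rangle$ is constant on $A_i$:
$$u_{i,a}=\nu_i+\langle q,a\rangle\qquad(i\in I,\ a\in A_i) \tag{10}$$
with a common $q$. Conversely, if (10) holds and $u$ is arbitrary on $A_j$ for $j\notin I$, then $\Delta_u(z)=\big\langle q,\sum_{i\in I}\mu_i(z)v(z_i)\big\rangle=0$ by (9), since $\mu_j\equiv0$ for $j\notin I$.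

*Counting parameters.* Put $L_I=\sum_{i\in I}v(E_i)$. With $z,z',y$ as above, (9) at $z'$ involves only indices in $I$, and $v(y)$ has the nonzero coefficient $\mu_i(z)$ in it. So $v(y)\in\operatorname{span}\{v(z_j):j\in I\}$, hence $L_I$ equals this span. There is exactly one relation, up to scale, among the vectors $v(z_j)$, and it is supported on $I$, so $\dim L_I=|I|-1$. The map $(q,(\nu_i)_{i\in I})\mapsto(u_{i,a})_{i\in I}$ in (10) has kernel $\{q\perp L_I,\ \nu_i\text{ determined by }q\}$ of dimension $n-\dim L_I$. So its image has dimension $n+|I|-(n-\dim L_I)=2|I|-1$. Together with the free coordinates outside $I$, the space of admissible $u$ has dimension $\sum_{i\notin I}k_i+2|I|-1$, and by (8)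
$$d=m-\sum_{i\notin I}k_i-2|I|+1=1+\sum_{i\in I}(k_i-2).$$

**Step 4: counting hyperplanes and regions.** Let $\operatorname{rank}Z=n$. The relation $\lambda$ is unique up to scale and supported on $I$, so it is the unique relation among the $v_i$ with $i\in I$. Swapping $a_i$ and $b_i$ changes the signs of $v_i$ and $\lambda_i$ and leaves $D_Z$ unchanged. So the line $\mathbb RD_Z$ depends only on $(\{a_i,b_i\})_{i\in I}$, and there are at most $N=\prod_{i\in I}\binom{k_i}2$ hyperplanes $H_Z$. For $k\ge2$ we have $\binom k2\le3^{k-2}$: equality at $k=2$, and $\binom{k+1}2/\binom k2=\frac{k+1}{k-1}\le3$. Hence $N\le3^{\sum_{i\in I}(k_i-2)}=3^{d-1}$.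

By (7), each region of the arrangement $\{H_Z\}$ lies in one component of $\mathbb R^m\setminus T$. Each such component is open, so it meets, and therefore contains, a region. Hence $f_0(N(R))$ is at most the number of regions of a central arrangement of at most $N$ hyperplanes whose normals span a space of dimension $d$. Dividing out the common intersection, we may consider the arrangement in $\mathbb R^d$.

*Claim (Schläfli, Cover).* At least one and at most $N$ hyperplanes through $0$ in $\mathbb R^d$ cut out at most $\rho(N,d):=2\sum_{j=0}^{d-1}\binom{N-1}j$ regions. Since $\rho$ is monotone in $N$, take exactly $N$ distinct hyperplanes. If $d=1$ or $N=1$ there are $2$ regions and $\rho=2$. If $d,N\ge2$, add one hyperplane $H$ to the other $N-1$. The number of new regions equals the number of pieces into which the others cut $H\cong\mathbb R^{d-1}$, and they meet $H$ in at least one and at most $N-1$ hyperplanes of $H$. By induction and Pascal's rule the number of regions is at most $\rho(N-1,d)+\rho(N-1,d-1)=\rho(N,d)$. This proves the claim and (2).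

Finally $\binom{N-1}j\le(N-1)^j\le\binom{d-1}j(N-1)^j$ for $0\le j\le d-1$, so
$$f_0(N(R))\le2\sum_{j=0}^{d-1}\binom{d-1}j(N-1)^j=2N^{d-1}\le2\cdot3^{(d-1)^2}.$$
For $d=1$ this is $2=\tilde f_0(1)$.

For the supports of Theorem 2 all determinants $\mu_i$ are non-zero polynomials, so $I=\{0,\dots,n\}$. The formula gives $d=1+n$, in agreement with Theorem 2, and $N=1\cdot3^n=3^{d-1}$.

**Step 5: the lower bounds.** By Theorem 2 and (4), $\tilde f_0(d)\ge T(d-1)\ge3\cdot2^{(d-2)(d-3)/2}$ for $d\ge2$. With the upper bound this gives $\log_2\tilde f_0(d)=\Theta(d^2)$.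

For the sharper constant, recall that a Boolean threshold function on $\{0,1\}^n$ is one given by comparing a real linear form with a threshold. Each such function can be given by nonzero weights without ties, and becomes a positive threshold family after complementing the coordinates of negative weight. So each threshold function arises from one of $2^n$ sign patterns and one of $T(n)$ families, and there are at most $2^nT(n)$ of them. By Yu. A. Zuev (*Asymptotics of the logarithm of the number of threshold functions of the algebra of logic*, Dokl. Akad. Nauk SSSR 306 (1989)) their number is $2^{n^2(1-o(1))}$. So $T(n)\ge2^{n^2(1-o(1))-n}$, and $\tilde f_0(d)\ge T(d-1)\ge2^{(1-o(1))d^2}$. $\blacksquare$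

The constant in the exponent is thus between $1$ and $\log_23$; these notes do not determine it.

## Failure in infinitely many dimensions: proof of Theorem 3(c)

Suppose (1) held for all $d\ge D$, for some $D\ge2$. Lemma 5 needs an initial bound below $D$, and for this finiteness is enough. By Theorem 3(b), $\tilde f_0(i)<\infty$ for all $i<D$. So there is $K\ge3$ with $\tilde f_0(i)\le K\le K^iC_{i-1}$ for $1\le i<D$. Lemma 5, applied with every $D'$, gives
$$\tilde f_0(d)\le K^dC_{d-1}\le(4K)^d\qquad\text{for all }d .$$
But $\tilde f_0(d)\ge3\cdot2^{(d-2)(d-3)/2}$, and the exponent is quadratic in $d$, so this is a contradiction for large $d$. Hence for every $D$ there is some $d\ge D$ at which (1) fails, that is, (1) fails for infinitely many $d$. $\blacksquare$
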